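# Positive Crofton measures in Hilbert geometries of bodies that are not ellipsoids

## A non-ellipsoidal body whose lengths are counted by hyperplanes

**Theorem A.** Let $n\ge 3$. For all sufficiently small $\varepsilon>0$ the convex body
$$C_\varepsilon=\{x\in\mathbb R^n:\ |x|^2+\varepsilon x_1^4\le 1\}$$
is not an ellipsoid, and its Hilbert geometry has a positive Crofton measure for $\operatorname{vol}_1$, with continuous strictly positive density. Consequently the following conjecture is false for every $n\ge3$: *for the Hilbert geometry in a convex body $C\subset\mathbb R^n$, a positive Crofton measure for $\operatorname{vol}_1$ exists only if $C$ is an ellipsoid.*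

The conjecture is quoted from "Mini-Workshop: Valuations and Integral Geometry". We first unpack the words. Throughout, $n\ge3$, and a convex body is a compact convex set with nonempty interior, unless we speak of zonoids, which may be lower-dimensional.

**Definition (Hilbert metric).** Let $C\subset\mathbb R^n$ be a convex body. For distinct $x,y\in\operatorname{int}C$ let the line through them meet $\partial C$ in $a,b$, in the order $a,x,y,b$. Put
$$d_C(x,y)=\tfrac12\log\frac{|a-y|\,|b-x|}{|a-x|\,|b-y|},\qquad d_C(x,x)=0.$$

This is half the logarithm of a cross ratio. Segments are geodesics. If $C$ is an ellipsoid we get hyperbolic space in the Klein model. For example, in the unit ball $B$ we have $d_B(0,re)=\frac12\log\frac{1+r}{1-r}$ for a unit vector $e$ and $0<r<1$.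

The one-dimensional Holmes–Thompson volume $\operatorname{vol}_1$ coincides with $d_C$-length (one-dimensional Hausdorff measure of $d_C$) on rectifiable curves, and more generally on $(\mathcal H^1,1)$-rectifiable sets. Such a set is, up to an $\mathcal H^1$-null set, covered by countably many Lipschitz images of bounded subsets of $\mathbb R$. Conventions differ on whether $\mathcal H^1$ of the set must also be finite; our proofs do not use this.

**Definition (positive Crofton measure).** Let $A_C$ be the open set of affine hyperplanes meeting $\operatorname{int}C$. A positive Crofton measure for $\operatorname{vol}_1$ is a nonnegative Borel measure $\eta$ on $A_C$, possibly of infinite total mass, finite on compact subsets of $A_C$, with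
$$\operatorname{vol}_1(M)=\int_{A_C}\operatorname{vol}_0(M\cap E)\,\eta(dE)$$
for every $(\mathcal H^1,1)$-rectifiable Borel set $M\subset\operatorname{int}C$, where $\operatorname{vol}_0$ is counting measure.

So length must be the average number of intersections with a random hyperplane, and the averaging measure must be *nonnegative*. That sign is the whole difficulty.

**Notation.** Let $S=S^{n-1}$, let $du$ be surface measure on $S$, and put $E(u,t)=\{x:\langle x,u\rangle=t\}$. For a set $M$, $\langle M\rangle$ is the set of hyperplanes (in the space under consideration) meeting $M$. For an open convex set $\Omega$, $A_\Omega$ is the set of hyperplanes meeting $\Omega$. For continuous $\varphi\ge0$ on an open set of hyperplanes,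
$$\eta_\varphi(\mathcal B)=\int_S\int_{\mathbb R}1_{\mathcal B}(E(u,t))\,\varphi(E(u,t))\,dt\,du .$$
This is locally finite, and $\varphi$ is what "density" means in Theorem A.

**Example (ball in $\mathbb R^3$).** Take $\varphi(E(u,t))=\frac1{2\pi}(1-t^2)^{-2}$. The measure of the planes meeting $[0,re]$ has $r$-derivative
$$\frac1{2\pi}\int_{S^2}|\langle u,e\rangle|\,(1-r^2\langle u,e\rangle^2)^{-2}du=2\int_0^1\frac{s\,ds}{(1-r^2s^2)^2}=\int_0^1\frac{dp}{(1-r^2p)^2}=\frac1{1-r^2},$$
which is the derivative of $\frac12\log\frac{1+r}{1-r}$. So this positive density gives radial segments their correct hyperbolic length.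

## The infinitesimal metric, zonoids, and three more theorems

For $x\in\operatorname{int}C$ and $v\neq0$ let
$$f_C(x,v)=\frac1{\sup\{t>0:x+tv\in C\}},\qquad f_C(x,0)=0,\qquad F_C(x,v)=\tfrac12\big(f_C(x,v)+f_C(x,-v)\big).$$
If the line $x+\mathbb Rv$ leaves $C$ at parameters $t_+$ and $-t_-$, then $F_C(x+sv,v)=\frac12\big(\frac1{t_+-s}+\frac1{t_-+s}\big)$. With $v=y-x$, integration over $0\le s\le1$ gives $\frac12\log\frac{t_+}{t_+-1}+\frac12\log\frac{t_-+1}{t_-}$, that is,
$$d_C(x,y)=\int_0^1F_C(x+s(y-x),\,y-x)\,ds. \tag{1}$$

The function $f_C(x,\cdot)$ is the gauge of $C-x$, hence the support function of the polar body $K_x:=(C-x)^\circ$. So $F_C(x,\cdot)$ is the support function of $\frac12(K_x-K_x)$, half the difference body of $K_x$.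

**Lemma 1.** $F_C$ is continuous on $\operatorname{int}C\times\mathbb R^n$. If $C_j\to C$ in the Hausdorff metric, then $F_{C_j}\to F_C$ locally uniformly on $\operatorname{int}C\times\mathbb R^n$.

*Proof.* Let $D,D'$ be convex bodies containing the ball $rB$, at Hausdorff distance at most $\epsilon$. Then $D'\subset D+\epsilon B\subset(1+\epsilon/r)D$, and conversely. So their gauges agree up to a factor $1+\epsilon/r$. Apply this to $D=C-x$ and $D'=C-x'$, which have distance at most $|x-x'|$, and to $D=C-x$ and $D'=C_j-x$. In the second case, for $x$ in a compact subset of $\operatorname{int}C$ and large $j$, both contain a fixed ball $rB$. $\square$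

**Definition (zonoid).** A (centred) zonoid is a compact convex set whose support function has the form $h(v)=\int_S|\langle u,v\rangle|\,\rho(du)$ with a finite even measure $\rho\ge0$ on $S$.

**Example.** A segment $[-a,a]$ has support function $|\langle a,v\rangle|$, so it is a zonoid, and finite sums of such segments are zonoids. A centred ellipsoid $LB$ has support function $|L^Tv|=c\int_S|\langle Lu,v\rangle|du$, which has the required form after $Lu$ is normalized. So it is a zonoid.

**Lemma 2.** A pointwise limit of support functions of zonoids is the support function of a zonoid.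

*Proof.* Let $h_j(v)=\int|\langle u,v\rangle|\rho_j(du)\to h(v)$. Pointwise convergence of finite convex functions is locally uniform, so $\int_Sh_j\,dv$ is bounded. This integral equals $c\,\rho_j(S)$ with $c=\int_S|\langle u,v\rangle|dv$ for any $u\in S$. So the masses are bounded, a subsequence of $(\rho_j)$ converges weakly to an even $\rho\ge0$, and $h=\int|\langle u,\cdot\rangle|d\rho$. $\square$

Let $\mathcal K$ be the set of convex bodies with $C^\infty$ boundary of positive Gauss curvature, and let $R_C$ be the radial function of a body with $0\in\operatorname{int}C$. For every $C$ with $C^\infty$ boundary we shall construct, after Proposition 3, a continuous function $\varphi_C$ on $A_C$, the signed density of the only candidate we consider.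

**Theorem B.** There is $k=k(n)$ such that:

1. Let $C_0\in\mathcal K$, $0\in\operatorname{int}C_0$, $\varphi_{C_0}>0$ on $A_{C_0}$ (for instance, $C_0$ a ball). Then there is $\delta>0$ such that every convex body $C$ with $R_C\in C^\infty(S)$ and $\|R_C-R_{C_0}\|_{C^k}<\delta$ lies in $\mathcal K$, has $\varphi_C>0$ on $A_C$, and $\eta_{\varphi_C}$ is a positive Crofton measure for $\operatorname{vol}_1$.
2. For every $C\in\mathcal K$, $\varphi_C>0$ outside some compact subset of $A_C$.

**Theorem C.** For an arbitrary convex body $C$, a positive Crofton measure for $\operatorname{vol}_1$ exists if and only if for every $x\in\operatorname{int}C$ the difference body of $(C-x)^\circ$ is a zonoid.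

**Theorem D.** The set $\mathcal P$ of convex bodies admitting a positive Crofton measure is closed (in the space of convex bodies with nonempty interior, Hausdorff metric) and contains no polytope. Hence it is nowhere dense.

Theorem C allows two quick tests by hand. If $C$ is an ellipsoid, each $K_x$ is an ellipsoid, its difference body is a centred ellipsoid, and the condition holds. If $C=[-1,1]^n$ and $x=0$, then $K_0$ is the cross-polytope and $K_0-K_0=2K_0$. Its facets are simplices of dimension $n-1\ge2$, which are not centrally symmetric. The support sets of a zonoid are centrally symmetric (shown in the proof of Theorem D), so the cube has no positive Crofton measure.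

The notes prove A by way of B, then C and D.

## The cosine transform and its inverse

The representation $h(v)=\int|\langle u,v\rangle|\,\varphi(u)\,du$ is governed by
$$(T\varphi)(v)=\int_S|\langle u,v\rangle|\,\varphi(u)\,du,\qquad v\in\mathbb R^n .$$
Even functions on $S$, when viewed as images under $T$, are identified with their extensions homogeneous of degree $1$. For $\|h\|_{C^k(D)}$, $D\subset S$, we take the maximum over $l\le k$ of $\sup_D|D^l\bar h|$, where $\bar h(x)=h(x/|x|)$. This is rotation invariant, and norms computed in a fixed finite atlas are equivalent to it.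

We use two textbook facts (Groemer, *Geometric Applications of Fourier Series and Spherical Harmonics*, Ch. 3; Schneider, *Convex Bodies: The Brunn–Minkowski Theory*, 2nd ed., §3.5).

**(T1)** $T$ is injective on finite signed even measures.

**(T2)** $T:C_e^\infty(S)\to C_e^\infty(S)$ is bijective and continuous. (It acts on spherical harmonics of even degree $m$ by nonzero multipliers of order $m^{-(n+2)/2}$.)

By the open mapping theorem for Fréchet spaces $T^{-1}$ is continuous on $C^\infty_e(S)$. So there are $k_0=k_0(n)\ge3$ and $c$ with
$$\max_S|T^{-1}h|\le c\,\|h\|_{C^{k_0}(S)}. \tag{2}$$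

**(T3)** If $\omega$ is odd and continuous on $S$ and $\int_S\operatorname{sgn}\langle u,v\rangle\,\omega(u)\,du=0$ for all $v\ne0$, then $\omega=0$.

*Proof of (T3).* By Funk–Hecke the operator with kernel $\operatorname{sgn}\langle u,v\rangle$ multiplies harmonics of degree $m$ by a constant $\mu_m$, a positive constant times $\int_{-1}^1\operatorname{sgn}(t)P_m(t)(1-t^2)^{(n-3)/2}dt$. Let $m$ be odd. By Rodrigues, $P_m(t)(1-t^2)^{(n-3)/2}$ is a nonzero multiple of $\frac{d^m}{dt^m}(1-t^2)^\alpha$ with $\alpha=m+\frac{n-3}2$. So $\mu_m$ is a nonzero multiple of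
$$\int_0^1\frac{d^m}{dt^m}(1-t^2)^\alpha dt=-\frac{d^{m-1}}{dt^{m-1}}(1-t^2)^\alpha\Big|_{t=0}.$$
The contribution at $t=1$ vanishes because $\alpha-(m-1)>0$. Since $m-1$ is even, the right side is $\mp(m-1)!\binom{\alpha}{(m-1)/2}$, and this is nonzero because $\alpha\ge m>\frac{m-1}2$. For a harmonic $Y$ of odd degree $m$, symmetry of the kernel gives $0=\int\!\int\operatorname{sgn}\langle u,v\rangle\,\omega(u)Y(v)\,du\,dv=\mu_m\int\omega Y$. So $\omega$ is orthogonal to all odd harmonics. By oddness it is orthogonal to all even ones. Hence $\omega=0$. $\square$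

## A symmetric mixed derivative turns densities at points into a density on hyperplanes

For each $x$ we can write $F_C(x,\cdot)=T\varphi_x$. A priori $\varphi_x(u)$ depends on $x$ and $u$. To define a measure on hyperplanes it must depend only on the hyperplane $x+u^\perp$. The next proposition says which condition on $F$ gives this.

**Proposition 3.** Let $\Omega\subset\mathbb R^n$ be open and convex. Let $F:\Omega\times\mathbb R^n\to[0,\infty)$ be continuous, even and positively homogeneous of degree $1$ in $v$, jointly $C^\infty$ on $\Omega\times(\mathbb R^n\setminus0)$, with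
$$F_{x^iv^j}=F_{x^jv^i}\qquad(1\le i,j\le n). \tag{3}$$
Put $\varphi_x=T^{-1}F(x,\cdot)$. Then there is a continuous function $\varphi$ on $A_\Omega$ with $\varphi_x(u)=\varphi(x+u^\perp)$. If $\varphi\ge0$, then $\int_0^1F(x+s(y-x),y-x)\,ds=\eta_\varphi(\langle[x,y]\rangle)$ for $x\ne y$ in $\Omega$.

*Proof.*

**Step 1: differentiate $\varphi_x$ in $x$.** By joint smoothness, difference quotients of $F$ in $x$ converge together with all $v$-derivatives, uniformly on $S$ and locally uniformly in $x$. So $x\mapsto F(x,\cdot)|_S\in C_e^\infty(S)$ is $C^1$. Since $T^{-1}$ is linear and continuous, $\partial_i\varphi_x=T^{-1}\partial_{x^i}F(x,\cdot)$ exists and is continuous in $(x,u)$.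

**Step 2: use (3) to show that $\nabla_x\varphi_x(u)$ is parallel to $u$.** Differentiate $\partial_{x^i}F(x,v)=\int|\langle u,v\rangle|\,\partial_i\varphi_x(u)\,du$ with respect to $v^j$ (dominated convergence; $\{u\perp v\}$ is null). The result is $F_{x^iv^j}=\int\operatorname{sgn}\langle u,v\rangle\,u_j\,\partial_i\varphi_x(u)\,du$. By (3),
$$\int_S\operatorname{sgn}\langle u,v\rangle\,\big(u_j\partial_i\varphi_x(u)-u_i\partial_j\varphi_x(u)\big)\,du=0\qquad(v\ne0).$$
Since $\varphi_x$ is even, the bracket is odd in $u$. By (T3) it vanishes for all $i,j$, so $\nabla_x\varphi_x(u)\parallel u$.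

**Step 3: define $\varphi$.** By Step 2, for fixed $u$ the function $x\mapsto\varphi_x(u)$ is constant on the convex set $\Omega\cap E(u,t)$. As $\varphi_x$ is even, the value does not change when $(u,t)$ is replaced by $(-u,-t)$. So $\varphi$ is well defined. If $E_j\to E$ in $A_\Omega$, choose normals $u_j\to u$ and $x_j\in E_j\cap\Omega$ converging to a point of $E\cap\Omega$. Continuity of $\varphi_x(u)$ in $(x,u)$ gives $\varphi(E_j)\to\varphi(E)$.

**Step 4: measure a segment.** Let $v=y-x$. For $u\not\perp v$ substitute $t=\langle x+sv,u\rangle$, which runs exactly over those $t$ for which $E(u,t)$ meets $[x,y]$: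
$$\int_0^1F(x+sv,v)\,ds=\int_S\int_0^1|\langle u,v\rangle|\,\varphi\big(E(u,\langle x+sv,u\rangle)\big)\,ds\,du=\eta_\varphi(\langle[x,y]\rangle).\qquad\square$$

**Hilbert metrics satisfy (3).** Let $\partial C$ be $C^\infty$. Rays from interior points are transversal to $\partial C$, so by the implicit function theorem $f=f_C$ is jointly $C^\infty$ for $v\ne0$. Let $\Psi$ be a local defining function of $\partial C$. Differentiating $\Psi(x+v/f)=0$ in $x^i$ and in $v^i$ gives
$$\Psi_i=\langle\nabla\Psi,v\rangle\frac{f_{x^i}}{f^2},\qquad \frac{\Psi_i}{f}=\langle\nabla\Psi,v\rangle\frac{f_{v^i}}{f^2}.$$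
Hence $f_{x^i}=ff_{v^i}$, and $f_{x^iv^j}=f_{v^i}f_{v^j}+ff_{v^iv^j}$ is symmetric. The function $\tilde f(x,v)=f(x,-v)$ satisfies $\tilde f_{x^i}=-\tilde f\tilde f_{v^i}$, so its mixed derivatives are symmetric too. Therefore $F_C=\frac12(f+\tilde f)$ satisfies (3).

**Definition ($\varphi_C$).** For $C$ with $C^\infty$ boundary, $\varphi_C$ is the continuous function on $A_C$ which Proposition 3 gives for $F=F_C$ and $\Omega=\operatorname{int}C$. In formulas, $\varphi_C(x+u^\perp)=\big(T^{-1}F_C(x,\cdot)\big)(u)$ for $u\in S$.

## From segments to rectifiable sets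

If $\varphi_C\ge0$, then (1) and Proposition 3 give $d_C(x,y)=\eta_{\varphi_C}(\langle[x,y]\rangle)$. The definition of a Crofton measure asks for more than segments. The next lemma closes this gap for any measure.

**Lemma 4.** Let $\eta\ge0$ be a locally finite Borel measure on $A_C$ with $d_C(x,y)=\eta(\langle[x,y]\rangle)$ for all $x\ne y$ in $\operatorname{int}C$. Then $\eta$ is a positive Crofton measure for $\operatorname{vol}_1$.

*Proof.* $\eta$ is $\sigma$-finite; we use its completion. Constants $c$ are uniform on compact subsets of $\operatorname{int}C$, where by (1) $d_C$ is bi-Lipschitz to the Euclidean distance.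

**Step 0: hyperplanes through a point are null.** $\eta(\langle\{x\}\rangle)\le\eta(\langle[x,y]\rangle)=d_C(x,y)\to0$ as $y\to x$.

**Step 1: bound the hyperplanes meeting a simplex.** Let $\Delta\subset\operatorname{int}C$ be an $n$-simplex. A hyperplane that meets $\Delta$ but no vertex separates $q$ vertices from the other $n+1-q$, where $1\le q\le n$. So it meets $q(n+1-q)\ge n$ edges. By Step 0,
$$\eta(\langle\Delta\rangle)\le\frac1n\sum_{\text{edges}}d_C(\text{edge}). \tag{4}$$

**Step 2: $\mathcal H^1$-null sets are invisible.** By (4), applied to regular simplices containing balls, $\eta(\langle B(x,r)\rangle)\le cr$ for small $r$. If $\mathcal H^1(N)=0$, cover the part of $N$ in each compact subset of $\operatorname{int}C$ by balls with arbitrarily small sum of radii. So $\eta$-almost no $E$ meets $N$.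

**Step 3: make the intersection count a measure in $M$.** For Borel $M\subset\operatorname{int}C$, $\langle M\rangle$ is the projection to $A_C$ of the Borel set $\{(E,x):x\in M\cap E\}$. So it is analytic, hence $\eta$-measurable. Let $\mathcal M_q$ be countable Borel partitions of $M$, each refining the previous one, with pieces of diameter less than $1/q$. The number of pieces of $\mathcal M_q$ hit by $E$ increases to $\operatorname{card}(M\cap E)$, because any finite set of points of $M\cap E$ is eventually separated. So $E\mapsto\operatorname{card}(M\cap E)$ is measurable. By monotone convergence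
$$m(M)=\int\operatorname{card}(M\cap E)\,\eta(dE)$$
is countably additive. By Step 2, $m$ vanishes on $\mathcal H^1$-null sets.

**Step 4: $m$ equals length on $C^1$ arcs.** Let $\gamma:[0,1]\to\operatorname{int}C$ be an injective $C^1$ arc with $\gamma'\neq0$ and $d_C$-length $\ell(\gamma)$. Let $\gamma_i$ be its $2^q$ closed dyadic subarcs of generation $q$. By Step 0 the dyadic points do not matter, so the closed arcs may replace half-open ones. The argument of Step 3 gives $m(\gamma)=\lim_q\sum_i\eta(\langle\gamma_i\rangle)$.

*Lower bound.* An $E$ that meets the chord of $\gamma_i$ and contains neither endpoint strictly separates the endpoints, so it meets $\gamma_i$. Hence $\eta(\langle\gamma_i\rangle)\ge d_C(\text{endpoints of }\gamma_i)$. Summing and letting $q\to\infty$, $m(\gamma)\ge\ell(\gamma)$.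

*Upper bound.* Covering $\gamma$ by balls would lose a constant factor. A long thin simplex does not: it has exactly $n$ long edges, and (4) divides by $n$. Let $0<\epsilon<\frac14$, let $I=[s_0,s_0+\delta]$ be a dyadic interval, and put $z=\gamma(s_0)$, $v=\gamma'(s_0)$, $e=v/|v|$. By uniform continuity of $\gamma'$, for $\delta$ small, uniformly in $s_0$,
$$\gamma(I)\subset[z,z+\delta v]+B(0,\epsilon\delta).$$
Let $\Delta$ be the simplex with apex $z-\sqrt\epsilon\,\delta e$ and base a regular $(n-1)$-simplex orthogonal to $e$, centred at $z+\delta v+\sqrt\epsilon\,\delta e$, with inradius $\rho\delta$, where $\rho=2\sqrt\epsilon\,(|v|+2\sqrt\epsilon)$. Its height is $H=\delta|v|+2\sqrt\epsilon\,\delta$. Points of the tube have axial distance $\tau$ from the apex with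
$$\tfrac12\sqrt\epsilon\,\delta\le(\sqrt\epsilon-\epsilon)\delta\le\tau\le\sqrt\epsilon\,\delta+\delta|v|+\epsilon\delta\le H.$$
The cross-section of $\Delta$ at such $\tau$ is centred on the axis and has inradius
$$\rho\delta\,\frac\tau H\ \ge\ \rho\delta\cdot\frac{\frac12\sqrt\epsilon\,\delta}{\delta|v|+2\sqrt\epsilon\,\delta}=\epsilon\delta .$$
Points of the tube are within $\epsilon\delta$ of the axis, so $\gamma(I)\subset\Delta$. For small $\delta$ all these simplices lie in one compact subset of $\operatorname{int}C$. The apex is within $c\sqrt\epsilon\,\delta$ of $z$. The circumradius of the base is $(n-1)\rho\delta$, so the $n$ base vertices are within $c\sqrt\epsilon\,\delta$ of $z+\delta v$. In (4), each of the $n$ edges at the apex contributes at most $d_C(z,z+\delta v)+c\sqrt\epsilon\,\delta$, and each base edge at most $c\sqrt\epsilon\,\delta$. So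
$$\eta(\langle\gamma(I)\rangle)\le d_C(z,z+\delta v)+c\sqrt\epsilon\,\delta\le d_C(\gamma(s_0),\gamma(s_0+\delta))+c\sqrt\epsilon\,\delta ,$$
where the last step uses $|\gamma(s_0+\delta)-(z+\delta v)|\le\epsilon\delta$. Summing over the $2^q=1/\delta$ intervals and letting $q\to\infty$, $m(\gamma)\le\ell(\gamma)+c\sqrt\epsilon$ for every $\epsilon$.

So $m(\gamma)=\ell(\gamma)$, and likewise for all subarcs. The finite measures $m$ and $d_C$-length agree on subarcs of $\gamma$, hence on Borel subsets of $\gamma$.

**Step 5: pass to rectifiable sets.** An $(\mathcal H^1,1)$-rectifiable Borel set $M\subset\operatorname{int}C$ is, up to an $\mathcal H^1$-null set, contained in a countable union of one-dimensional $C^1$ submanifolds (Federer, *Geometric Measure Theory*, 3.2.29), hence of embedded compact $C^1$ arcs in $\operatorname{int}C$. Split $M$ into a null set and disjoint Borel subsets of these arcs. Both $m$ and $\operatorname{vol}_1$ are countably additive and vanish on the null set, and they agree on the pieces by Step 4. So $m(M)=\operatorname{vol}_1(M)$. $\square$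

Together with (1) and Proposition 3 we have the criterion
$$\partial C\in C^\infty,\ \ \varphi_C\ge0\quad\Longrightarrow\quad\eta_{\varphi_C}\text{ is a positive Crofton measure for }\operatorname{vol}_1. \tag{5}$$

## Projective maps preserve the sign, and the ball has positive density

A projective map $g(x)=(Ax+a)/(\langle b,x\rangle+\beta)$ is *regular on $C$* if its denominator does not vanish on $C$. If $g$ is also invertible, then it maps segments in $C$ to segments, $C$ to a convex body, hyperplanes meeting $\operatorname{int}C$ to hyperplanes meeting $\operatorname{int}gC$, and it preserves cross ratios. So it is an isometry from $d_C$ to $d_{gC}$.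

**Lemma 5.** Let $g$ be an invertible projective map, regular on $C$, and $\partial C\in C^\infty$. Then $\varphi_{gC}(gE)$ and $\varphi_C(E)$ have the same sign for $E\in A_C$.

*Proof.* Let $x\in E\cap\operatorname{int}C$ and $L=Dg_x$. Divide $d_{gC}(gx,g(x+sv))=d_C(x,x+sv)$ by $s$ and let $s\downarrow0$. By (1) and continuity, $F_{gC}(gx,Lv)=F_C(x,v)$. With $w=Lv$,
$$F_{gC}(gx,w)=\int_S|\langle u,L^{-1}w\rangle|\,\varphi_x(u)\,du=\int_S|\langle L^{-T}u,w\rangle|\,\varphi_x(u)\,du .$$
Substitute $u'=L^{-T}u/|L^{-T}u|$, a diffeomorphism of $S$. By (T1) the density of $gC$ at $gx$ in the direction $u'$ is $\varphi_x(u)$ times a positive factor (the length $|L^{-T}u|$ times a Jacobian). Finally $g(x+u^\perp)$ is the hyperplane through $gx$ with direction space $L(u^\perp)=(u')^\perp$. $\square$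

**The ball.** $F_B(0,v)=|v|=T(c_1)(v)$ with a constant $c_1>0$. So $\varphi_B=c_1$ on hyperplanes through $0$. Projective automorphisms of $B$ act transitively on $\operatorname{int}B$, so every hyperplane in $A_B$ can be moved to one through $0$. By Lemma 5, $\varphi_B>0$ on $A_B$. By affine maps the same holds for every ellipsoid.

## Where perturbation of the ball stops: thin caps

By (5) we want $\varphi_{C_\varepsilon}>0$ on all of $A_{C_\varepsilon}$. The sensible first attempt is continuity. For $x$ in a fixed compact set $Q\subset\operatorname{int}B$, $F_{C_\varepsilon}(x,\cdot)\to F_B(x,\cdot)$ in $C^{k_0}(S)$, uniformly in $x\in Q$. By (2), $\varphi_{C_\varepsilon}>0$ on all hyperplanes meeting $Q$ once $\varepsilon<\varepsilon_Q$. But hyperplanes that cut off thinner and thinner caps escape every $Q$, and nothing prevents $\varepsilon_Q\to0$.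

Lemma 5 suggests the second attempt: move the thin cap to the centre by a projective map and compare there with the ball. Let us do this by hand at the bottom of $C_\varepsilon$. Put $y=(x_1,\dots,x_{n-1})$ and $z=1+x_n$, so that $\partial C_\varepsilon$ is $|y|^2+z^2-2z+\varepsilon y_1^4=0$. The hyperplane $\{z=\tau\}$ cuts off a cap at $0$. Let $\lambda=\sqrt{2/\tau}$ and use $g=\kappa\circ S_\lambda$ with
$$S_\lambda(y,z)=(\lambda y,\lambda^2z),\qquad\kappa(y,z)=(X,Z)=\Big(\frac{2y}{z+2},\frac{z-2}{z+2}\Big),\qquad\kappa^{-1}(X,Z)=\Big(\frac{2X}{1-Z},\frac{2(1+Z)}{1-Z}\Big). \tag{6}$$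
Then $\{z=\tau\}$ goes to $\{Z=0\}$ and $(0,\tau)$ goes to $0$. Substitute $y=\frac{2X}{\lambda(1-Z)}$, $z=\frac{2(1+Z)}{\lambda^2(1-Z)}$ and multiply by $\lambda^2(1-Z)^2/4$. The image of $\partial C_\varepsilon$ satisfies
$$|X|^2+Z^2-1+\frac1{\lambda^2}\Big[(1+Z)^2+\frac{4\varepsilon X_1^4}{(1-Z)^2}\Big]=0. \tag{7}$$

Where $Z$ stays away from $1$, this is the unit sphere up to a $C^\infty$-small error as $\lambda\to\infty$. At the top it is not. Put $X=(X_1,0,\dots,0)$ and solve near the top point, $Z=Z_0+bX_1^2+cX_1^4+\cdots$. With $P(Z)=Z^2-1+(1+Z)^2/\lambda^2$ one finds $1-Z_0=\frac2{\lambda^2+1}$, $P'(Z_0)=\frac{2(\lambda^2-1)+4}{\lambda^2+1}=2$ and $b=-\frac12$. The $X_1^4$-terms of (7) give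
$$2c+\tfrac14\Big(1+\frac1{\lambda^2}\Big)+\varepsilon\,\frac{(\lambda^2+1)^2}{\lambda^2}=0 .$$
So the fourth derivative of the boundary graph at the top is $24c=-3(1+\lambda^{-2})-12\,\varepsilon\,(\lambda^2+1)^2/\lambda^2$. For the unit sphere it is $-3$. If $\varepsilon_j\to0$ but $\lambda_j$ grows so fast that $\varepsilon_j\lambda_j^2\to\infty$, this is unbounded. The renormalized bodies then do not converge to the ball in $C^4$, and (2), with any $k_0\ge4$, gives nothing.

The trouble sits near $Z=1$, where all of the body far from the cap has been compressed. The density we want is $\varphi$ at $\{Z=0\}$, that is, $(T^{-1}F(0,\cdot))(e_n)$. If the value of $T^{-1}h$ at $e_n$ needs derivatives of $h$ only near the equator $e_n^\perp$, and only the size of $h$ elsewhere, then the compressed part does no harm. This is what the next lemma provides.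

## Inverting the cosine transform at a pole needs derivatives only near the equator

**Lemma 6.** There is $c=c(n)$ such that for all even $h\in C^\infty(S)$ and $p\in S$
$$|T^{-1}h(p)|\le c\big(\max_S|h|+\|h\|_{C^{k_0}(S_p)}\big),\qquad S_p=\{v\in S:|\langle v,p\rangle|\le\tfrac12\}.$$

*Proof.*

**Step 1: split off the equator.** Let $\chi(v)=\chi_0(\langle v,p\rangle)$ with $\chi_0$ even, smooth, $0\le\chi_0\le1$, equal to $1$ on $[-\frac14,\frac14]$ and supported in $(-\frac12,\frac12)$. Put $h_1=\chi h$ and $h_2=(1-\chi)h$, both even and smooth. By (2), $|T^{-1}h_1(p)|\le c\|h\|_{C^{k_0}(S_p)}$, with $c$ independent of $p$ by rotation invariance. It remains to show $|T^{-1}h_2(p)|\le c\max|h_2|$.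

**Step 2: set up approximate kernels for evaluation of $T^{-1}$ at $p$.** Let $\theta\ge0$ be radial, $C_c^\infty$, supported in $B(0,\frac12)$, $\int\theta=1$. For $j\ge2$ put
$$\theta_j(y)=j^n\big[\theta(j(y-p))+\theta(j(y+p))\big].$$
This is even and vanishes near $0$. With $\hat\theta(x)=\int\theta(y)e^{-i\langle x,y\rangle}dy=:\Theta(|x|)$, $\Theta$ extends to an even Schwartz function on $\mathbb R$ (restrict $\hat\theta$ to a line), and $\hat\theta_j(x)=2\cos\langle x,p\rangle\,\Theta(|x|/j)$. Let
$$m_j(v)=\int_0^\infty r^n\hat\theta_j(rv)\,dr=2\int_0^\infty r^n\,\Theta(r/j)\cos(rs)\,dr,\qquad s=\langle v,p\rangle .$$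

**Step 3: show that $m_j$ recovers $\varphi(p)$ from $T\varphi$.** Let $\varphi\in C_e^\infty(S)$, $h=T\varphi$. In polar coordinates, with $h$ homogeneous of degree $1$, and by Fubini,
$$\int_Sh\,m_j\,dv=\int_{\mathbb R^n}h(x)\,\hat\theta_j(x)\,dx=\int_S\varphi(u)\int_{\mathbb R^n}|\langle u,x\rangle|\,\hat\theta_j(x)\,dx\,du.$$
Fourier inversion in $u^\perp$ gives $\int_{u^\perp}\hat\theta_j(\tau u+w)\,dw=(2\pi)^{n-1}\int\theta_j(\sigma u)e^{-i\sigma\tau}d\sigma$. So the inner integral is $(2\pi)^{n-1}\int|\tau|\,\hat\alpha(\tau)\,d\tau$ with $\alpha(\sigma)=\theta_j(\sigma u)$. As $\alpha$ vanishes near $0$, $\alpha=\sigma^2\gamma$ with $\gamma\in C_c^\infty(\mathbb R)$, and $\hat\alpha=-\hat\gamma''$. Integrating by parts twice, $\int|\tau|\hat\alpha\,d\tau=-2\hat\gamma(0)=-2\int\theta_j(\sigma u)\sigma^{-2}d\sigma$. Hence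
$$\int_S(T\varphi)\,m_j=-2(2\pi)^{n-1}\int_S\varphi(u)\int_{\mathbb R}\frac{\theta_j(\sigma u)}{\sigma^2}\,d\sigma\,du=-4(2\pi)^{n-1}\int_{\mathbb R^n}\varphi\Big(\frac y{|y|}\Big)\frac{\theta_j(y)}{|y|^{n+1}}\,dy .$$
As $j\to\infty$, $\theta_j$ concentrates a unit mass at each of $\pm p$, so the right side tends to $-8(2\pi)^{n-1}\varphi(p)$.

**Step 4: bound $m_j$ away from the equator.** Let $|s|\ge\frac14$ and $A_j(r)=r^n\Theta(r/j)$. Integrate by parts $n+2$ times. The boundary terms at $0$ are bounded by constants times $|A_j^{(l)}(0)|\,|s|^{-l-1}$, $l\le n+1$. Here $A_j^{(l)}(0)=0$ for $l<n$, $A_j^{(n)}(0)=n!\,\Theta(0)$, and $A_j^{(n+1)}(0)=0$ because $\Theta'(0)=0$. Each term of $A_j^{(n+2)}$ is a constant times $r^{n-i}j^{-(n+2-i)}\Theta^{(n+2-i)}(r/j)$ with $0\le i\le n$. The substitution $r=j\varrho$ shows that its integral is at most $c\,j^{n-i+1-(n+2-i)}=c/j$. Hence $|m_j|\le c(n)$ on $\{|s|\ge\frac14\}$.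

**Step 5: combine.** Apply Step 3 to $\varphi=T^{-1}h_2$. Since $h_2$ vanishes on $\{|s|<\frac14\}$, Step 4 gives $8(2\pi)^{n-1}|T^{-1}h_2(p)|\le c\max|h_2|\le c\max|h|$. $\square$

## Renormalizing thin caps: proof of Theorem B

Let $k=k_0$. The first lemma turns convergence of defining functions into convergence of boundaries.

**Lemma 7.** Let $D$ be a relatively open subset of $S$, or a bounded open subset of $\mathbb R^{n-1}$. Let $N\subset D\times\mathbb R$ be bounded and open in $D\times\mathbb R$, let $\Phi$ be $C^\infty$ on a neighbourhood of the compact set $\overline N$, and let $\Phi_j\in C^k(N)$ with $\Phi_j\to\Phi$ in $C^k(N)$. Let $r_j,r\in C^k(D)$ have graphs in $N$, $r_j\to r$ uniformly, $\Phi_j(q,r_j(q))=0=\Phi(q,r(q))$, and suppose $|\partial_s\Phi|\ge c>0$ on the graph of $r$, where $s$ is the last variable. Then $r_j\to r$ in $C^k(D)$.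

*Proof.* In local coordinates, from a finite atlas if $D\subset S$, differentiate $\Phi_j(q,r_j(q))=0$. For a multi-index $\beta$ of order $l\le k$,
$$(\partial_s\Phi_j)(q,r_j(q))\;\partial^\beta r_j(q)=Q_\beta,$$
where $Q_\beta$ is a universal polynomial in the derivatives of $\Phi_j$ of order at most $l$ at $(q,r_j(q))$ and in the derivatives of $r_j$ of order less than $l$. The same formula holds for $r,\Phi$. The derivatives of $\Phi_j$ at $(q,r_j(q))$ converge uniformly to those of $\Phi$ at $(q,r(q))$, by $C^k$-convergence and uniform continuity of the derivatives of $\Phi$ on $\overline N$, and the limits are bounded. For large $j$, $|\partial_s\Phi_j(q,r_j(q))|\ge c/2$. Induction on $l$ gives uniform convergence of $\partial^\beta r_j$. $\square$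

We apply it to radial graphs with $\Phi_j(\theta,s)=\Psi_j(s\theta)$, and to ordinary graphs with $\Phi_j(y,z)=\Psi_j(y,z)$.

**Proposition 8.** Let $C_j,C_0\in\mathcal K$ have $0$ in their interiors, $R_{C_j}\to R_{C_0}$ in $C^k(S)$, $E_j\in A_{C_j}$, $E_j\to E_\infty$. If $E_\infty$ supports $C_0$, or if $E_\infty$ meets $\operatorname{int}C_0$ and $\varphi_{C_0}(E_\infty)>0$, then $\varphi_{C_j}(E_j)>0$ for large $j$.

**Proposition 8 implies Theorem B.** The curvature of a radial graph depends continuously on the radial function in $C^2$. So a body with $R_C\in C^\infty(S)$ close to $R_{C_0}$ in $C^k$, $k\ge3$, lies in $\mathcal K$.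

Part 1. If no $\delta$ gave $\varphi_C>0$, there would be $R_{C_j}\to R_{C_0}$ in $C^k$ and $E_j\in A_{C_j}$ with $\varphi_{C_j}(E_j)\le0$. A subsequence of $(E_j)$ converges to a hyperplane $E_\infty$ meeting $C_0$. It supports $C_0$ or meets $\operatorname{int}C_0$, and in the second case $\varphi_{C_0}(E_\infty)>0$ by hypothesis. Proposition 8 gives a contradiction. The statement on Crofton measures is (5).

Part 2. Translate so that $0\in\operatorname{int}C$ and take $C_j=C_0=C$. If part 2 failed, there would be $E_j\in A_C$ that leave every compact subset of $A_C$ and satisfy $\varphi_C(E_j)\le0$. A subsequence converges to a hyperplane that meets $C$ but is not in $A_C$, so it supports $C$. Again Proposition 8 gives a contradiction.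

*Proof of Proposition 8.* For $x\ne0$ put $P_j(x)=|x|-R_{C_j}(x/|x|)$ and $P_0(x)=|x|-R_{C_0}(x/|x|)$. These are defining functions of the boundaries with nonvanishing gradient there, and $P_j\to P_0$ in $C^k$ on compact subsets of $\mathbb R^n\setminus0$.

**Case 1: $E_\infty$ meets $\operatorname{int}C_0$ and $\varphi_{C_0}(E_\infty)>0$.** Here the plain continuity argument works. Choose $x_j\in E_j$ with $x_j\to x_\infty\in E_\infty\cap\operatorname{int}C_0$. The radial functions $r_j$ of $C_j-x_j$ converge uniformly to the radial function $r$ of $C_0-x_\infty$, by Hausdorff convergence. Apply Lemma 7 with $D=S$, $\Phi_j(\theta,s)=P_j(x_j+s\theta)$, $\Phi(\theta,s)=P_0(x_\infty+s\theta)$ and $N=\{|s-r(\theta)|<\delta\}$, with $\delta$ so small that $x_\infty+s\theta$ stays away from $0$ on $\overline N$. This is possible since $0\notin\partial C_0$. The $s$-derivative is bounded away from $0$ on the graph of $r$ because rays from $x_\infty$ are transversal to $\partial C_0$. So $r_j\to r$ in $C^k(S)$. Hence $F_{C_j}(x_j,\theta)=\frac12(r_j(\theta)^{-1}+r_j(-\theta)^{-1})$ converges in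 $C^k(S)$ to $F_{C_0}(x_\infty,\theta)$. By (2) the densities $T^{-1}F_{C_j}(x_j,\cdot)$ converge uniformly, so $\varphi_{C_j}(E_j)\to\varphi_{C_0}(E_\infty)>0$.

**Case 2: $E_\infty$ supports $C_0$ at $p_0$ with outer unit normal $u_\infty$.** With $h_{C_j}$ the support function, write $E_j=E(u_j,h_{C_j}(u_j)-\tau_j)$, $u_j\to u_\infty$. Then $\tau_j>0$ since $E_j$ meets $\operatorname{int}C_j$, and $\tau_j\to0$. Let $p_j\in\partial C_j$ be the point with outer normal $u_j$. Any limit point of $(p_j)$ lies in $C_0\cap E_\infty=\{p_0\}$ by strict convexity, so $p_j\to p_0$.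

**Step 1: normalize, so that all caps sit at the origin with unit second derivative.** Apply rigid motions, convergent as $j\to\infty$, taking $p_j\mapsto0$ and $u_j\mapsto-e_n$. Use coordinates $(y,z)\in\mathbb R^{n-1}\times\mathbb R$. Then $C_j\subset\{z\ge0\}$ and $E_j=\{z=\tau_j\}$. Near $0$ the transformed defining functions, still called $P_j$, converge in $C^k$, and $\partial_zP_0(0)<0$. So there are $c>0$ and a fixed box around $0$ in which $\partial_zP_j\le-c$ for large $j$. After we shrink the box in the $y$-direction, $P_j$ is negative on its top and positive on its bottom. So $P_j(y,\cdot)$ has exactly one zero $f_j(y)$ there. Thus there are $r_0>0$ and a neighbourhood $U$ of $0$ with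
$$C_j\cap U=\{z\ge f_j(y)\}\cap U .$$
Since $|P_0(y,f_j(y))|\le\sup|P_j-P_0|\to0$ and $\partial_zP_0\le-c$, $f_j$ converges uniformly. By Lemma 7 it converges in $C^k$ on $\{|y|\le r_0\}$ (after decreasing $r_0$). Also $f_j(0)=0$ and $\nabla f_j(0)=0$, and $A_j=D^2f_j(0)$ converges to a positive definite matrix. Apply the linear maps $(y,z)\mapsto(A_j^{1/2}y,z)$, which also converge. So we may assume $D^2f_j(0)=I$. We keep the notation $C_j,C_0,r_0,U$ for the transformed objects. By strict convexity $C_0\cap\{z=0\}=\{0\}$. Let $e_j=f_j-\frac12|y|^2$. Its value and its first and second derivatives vanish at $0$, and its derivatives of orders $3,\dots,k$ are uniformly bounded. So there is $M$ independent of $j$ with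
$$|D^le_j(y)|\le M|y|^{3-l}\ (l\le2),\qquad|D^le_j(y)|\le M\ (3\le l\le k),\qquad|y|\le r_0. \tag{8}$$

**Step 2: blow the cap up to unit size by a projective map.** Let $\lambda_j=\sqrt{2/\tau_j}\to\infty$ and $g_j=\kappa\circ S_{\lambda_j}$ with (6). This is projective and regular on $C_j\subset\{z\ge0\}$. It maps $E_j$ to $\{Z=0\}$ and $(0,\tau_j)$ to $0$. Put $G_j=g_jC_j$, a convex body with $C^\infty$ boundary. For large $j$, $(0,\tau_j)\in U$ and $\tau_j>0=f_j(0)$, so $(0,\tau_j)\in\operatorname{int}C_j$ and $0\in\operatorname{int}G_j$. Let $R_j$ be the radial function of $G_j$ about $0$.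

**Step 3: $R_j\to1$ uniformly on $S$.** For $(y,z)\in\partial C_j$ the image $(X,Z)$ satisfies, by (6),
$$|X|^2+Z^2-1=\frac{8\lambda_j^2\big(\frac12|y|^2-z\big)}{(\lambda_j^2z+2)^2}. \tag{9}$$
Fix $\delta\in(0,r_0]$ with $M\delta\le\frac14$. On the graph part $z=f_j(y)$, $|y|<\delta$, (8) gives $|z-\frac12|y|^2|\le M\delta|y|^2$, hence $z\ge\frac14|y|^2$. With $a=\lambda_j^2z$ and $\frac a{(a+2)^2}\le\frac18$, the right side of (9) is at most
$$32M\delta\,\frac{\lambda_j^2z}{(\lambda_j^2z+2)^2}\le4M\delta$$
in absolute value. All other points of $\partial C_j$ have $z\ge c_\delta>0$ for large $j$. Otherwise a subsequence of such points would converge to a point of $C_0\cap\{z=0\}=\{0\}$, while near $0$ all boundary points belong to the graph part. For these points the right side of (9) is $O(\lambda_j^{-2})$. Hence $\limsup_j\sup_{\partial G_j}\big||X|^2+Z^2-1\big|\le4M\delta$ for every small $\delta$, that is, $\sup_S|R_j^2-1|\to0$.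

**Step 4: $R_j\to1$ in $C^k$ on the band $S_{e_n}=\{|\theta_n|\le\frac12\}$.** Let $D=\{\theta\in S:|\theta_n|<\frac35\}$, and let $N$ be the set of $r\theta$ with $\theta\in D$, $|r-1|<\frac1{10}$ (equivalently, of pairs $(\theta,r)$). On $N$, $|Z|\le0.66$ and $|X|\le1.1$. So $(y,z)=\kappa^{-1}(X,Z)$ has $|y|\le2.2/0.34\le7$ and bounded $z$. For large $j$ put on $N$
$$\Psi_j=z-\lambda_j^2f_j(y/\lambda_j),\qquad\Psi=z-\tfrac12|y|^2=\frac{2(1-|X|^2-Z^2)}{(1-Z)^2}.$$
Then $\Psi_j-\Psi=-\lambda_j^2e_j(y/\lambda_j)$. By (8), for $|y|\le7$ and $0\le l\le k$,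
$$\big|D^l\big(\lambda_j^2e_j(y/\lambda_j)\big)\big|=\lambda_j^{2-l}\big|(D^le_j)(y/\lambda_j)\big|\le c/\lambda_j .$$
(For $l\le2$ the bound is $\lambda_j^{2-l}M(7/\lambda_j)^{3-l}$, for $l\ge3$ it is $M\lambda_j^{2-l}$.) So $\Psi_j\to\Psi$ in $C^k(N)$. By Step 3, for large $j$ and all $\theta\in D$ the point $R_j(\theta)\theta$ is in $N$. It is the image of a point $(y/\lambda_j,z/\lambda_j^2)\in\partial C_j$ with $(y,z)$ bounded, which therefore lies in $U$ on the graph of $f_j$. So $\Psi_j(R_j(\theta)\theta)=0$. Moreover $\Psi(r\theta)=\frac{2(1-r^2)}{(1-r\theta_n)^2}$ vanishes at $r=1$, and its $r$-derivative there is $-4/(1-\theta_n)^2$, which is bounded away from $0$ on $D$. Lemma 7 gives $R_j\to1$ in $C^k(D)$, in particular on $S_{e_n}$.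

**Step 5: read off the sign.** We have $F_{G_j}(0,\theta)=\frac12(R_j(\theta)^{-1}+R_j(-\theta)^{-1})=1+h_j(\theta)$ with $h_j$ even and smooth, $\max_S|h_j|\to0$ by Step 3, and $\|h_j\|_{C^{k_0}(S_{e_n})}\to0$ by Step 4. The hyperplane $g_jE_j=\{Z=0\}$ passes through $0$ with normal $e_n$. By Lemma 6 with $p=e_n$,
$$\varphi_{G_j}(g_jE_j)=\big(T^{-1}F_{G_j}(0,\cdot)\big)(e_n)=c_1+(T^{-1}h_j)(e_n)\longrightarrow c_1>0 .$$
By Lemma 5, applied to $g_j$ composed with the normalizing affine maps, $\varphi_{C_j}(E_j)>0$ for large $j$. $\square$

Theorem B is proved. Since ellipsoids have positive density, part 1 applies to every ellipsoid $C_0$ with $0\in\operatorname{int}C_0$. The problem is affinely invariant, so every body with smooth radial function in a suitable $C^k$-neighbourhood of any ellipsoid has a positive Crofton measure.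

## The bodies $C_\varepsilon$: proof of Theorem A

**Step 1: $C_\varepsilon$ is close to the ball.** $C_\varepsilon$ is a sublevel set of a convex function, so it is convex; it is compact with $0$ in its interior. Its radial function solves $R^2+\varepsilon\theta_1^4R^4=1$, that is,
$$R_{C_\varepsilon}(\theta)^2=\frac2{1+\sqrt{1+4\varepsilon\theta_1^4}} .$$
So $R_{C_\varepsilon}\in C^\infty(S)$ and $R_{C_\varepsilon}\to1$ in $C^\infty(S)$ as $\varepsilon\to0$. By Theorem B(1) with $C_0$ the unit ball, for all small $\varepsilon>0$ we have $\varphi_{C_\varepsilon}>0$, and $\eta_{\varphi_{C_\varepsilon}}$ is a positive Crofton measure with continuous strictly positive density.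

**Step 2: $C_\varepsilon$ is not an ellipsoid.** Otherwise the boundary of its section with the $(x_1,x_2)$-plane would satisfy a nontrivial conic equation $\alpha x_2^2+(\beta x_1+\mu)x_2+q(x_1)=0$ with $\deg q\le2$. Both points $x_2=\pm\sqrt{1-x_1^2-\varepsilon x_1^4}$ satisfy it for all small $x_1$. Subtracting, $\beta=\mu=0$. Then $\alpha(1-x_1^2-\varepsilon x_1^4)+q(x_1)\equiv0$. The coefficient of $x_1^4$ gives $\alpha=0$, and then $q=0$, a contradiction. $\square$

## Difference bodies of polars as zonoids: proof of Theorem C

**Necessity.** Let $\eta$ be a positive Crofton measure.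

**Step 1: reduce to segments.** For a segment $s=[x,y]$ in $\operatorname{int}C$, finiteness of $\int\operatorname{card}(s\cap E)\,\eta(dE)=d_C(x,y)$ shows that almost no $E$ contains $s$. Every other $E$ meets $s$ in at most one point, so $d_C(x,y)=\eta(\langle[x,y]\rangle)$.

**Step 2: average over a ball to extract $F_C$.** Let $B=B(x,r)$ be a closed ball in $\operatorname{int}C$, $v\in\mathbb R^n$. A point $y$ satisfies $E\cap[y,y+sv]\ne\emptyset$ iff $y\in E-\sigma v$ for some $\sigma\in[0,s]$. These $y$ fill the slab between $E$ and $E-sv$. So by Fubini, for small $s>0$,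
$$\frac1s\int_Bd_C(y,y+sv)\,dy=\int\frac1s\int_0^s|\langle u_E,v\rangle|\,\mathcal H^{n-1}\big(B\cap(E-\sigma v)\big)\,d\sigma\,\eta(dE),$$
with $u_E$ a unit normal of $E$. The inner expression is bounded, and it vanishes unless $E$ meets a fixed compact subset of $\operatorname{int}C$; such $E$ form a compact subset of $A_C$, which has finite $\eta$-measure. If $\langle u_E,v\rangle\ne0$, then $\mathcal H^{n-1}(B\cap(E-\sigma v))$ is continuous in $\sigma$. As $s\to0$, the left integrand converges uniformly to $F_C(y,v)$ by (1), and dominated convergence yields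
$$\int_BF_C(y,v)\,dy=\int|\langle u_E,v\rangle|\,\mathcal H^{n-1}(B\cap E)\,\eta(dE).$$

**Step 3: shrink the ball.** So $|B|^{-1}\int_BF_C(y,\cdot)\,dy$ is the support function of a zonoid. Let $r\to0$. By Lemma 2, $F_C(x,\cdot)$ is the support function of a zonoid, that is, $\frac12(K_x-K_x)$, and with it $K_x-K_x$, is a zonoid.

**Sufficiency.** Assume that all $K_x-K_x$, $x\in\operatorname{int}C$, are zonoids. Now $F_C$ need not be smooth. We smooth it by averaging over affine maps, which preserves both (3) and zonoids.

**Step 4: smooth $F_C$.** Let $\kappa_\varepsilon\ge0$ be smooth probability densities on $\{(L,b)\in GL(n)\times\mathbb R^n\}$ with compact support shrinking to $(I,0)$. Let $\Omega_\varepsilon\uparrow\operatorname{int}C$ be open convex inner parallel sets such that $Lx+b\in\operatorname{int}C$, with a fixed positive distance from $\partial C$ for each $\varepsilon$, whenever $x\in\Omega_\varepsilon$ and $(L,b)\in\operatorname{supp}\kappa_\varepsilon$. (Take $\Omega_\varepsilon=\{x\in\operatorname{int}C:\operatorname{dist}(x,\partial C)>\rho_\varepsilon\}$ with $\rho_\varepsilon\downarrow0$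 and supports so small that $|Lx+b-x|<\rho_\varepsilon/2$ on $C$.) Put
$$F_\varepsilon(x,v)=\int F_C(Lx+b,Lv)\,\kappa_\varepsilon(L,b)\,dL\,db,\qquad x\in\Omega_\varepsilon .$$
Then $F_\varepsilon$ is continuous, nonnegative, even and homogeneous of degree $1$ in $v$, and $F_\varepsilon\to F_C$ locally uniformly.

To see that $F_\varepsilon$ is $C^\infty$ for $v\ne0$, let $v$ be near $v_0\ne0$ and put $A_v=I+(v-v_0)v_0^T/|v_0|^2\in GL(n)$, so $A_vv_0=v$. Substitute $w=Lx+b$, $L'=LA_v$. Then $Lv=L'v_0$, and
$$F_\varepsilon(x,v)=\int\!\!\int F_C(w,L'v_0)\,\kappa_\varepsilon\big(L'A_v^{-1},\,w-L'A_v^{-1}x\big)\,|\det A_v|^{-n}\,dL'\,dw .$$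
Now $(x,v)$ enters only through smooth functions, so $F_\varepsilon$ is $C^\infty$ in $(x,v)$.

**Step 5: check (3) for $F_\varepsilon$.** Approximate $C$ by $C_j\in\mathcal K$ in the Hausdorff metric (Schneider, loc. cit., §3.4). The function $(x,v)\mapsto F_{C_j}(Lx+b,Lv)$ has mixed derivative matrix $L^T(F_{x^pv^q})L$, where $F=F_{C_j}$ satisfies (3), so this matrix is symmetric. Hence for large $j$ the averages $F_{j,\varepsilon}$, formed with $C_j$ in place of $C$ on $\Omega_\varepsilon$, satisfy (3). By Lemma 1 they converge locally uniformly to $F_\varepsilon$ as $j\to\infty$. So $F_\varepsilon$ satisfies (3) in the distributional sense on $\Omega_\varepsilon\times(\mathbb R^n\setminus0)$, hence classically.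

**Step 6: positivity.** If $F_C(w,\cdot)=\int|\langle u,\cdot\rangle|d\rho$, then $F_C(w,Lv)=\int|\langle L^Tu,v\rangle|d\rho$. So $F_C(w,L\,\cdot)$ is the support function of a zonoid. By Lemma 2, applied to Riemann sums, so is the average $F_\varepsilon(x,\cdot)$. By (T1) its generating measure is $\varphi_x^\varepsilon\,du$ with $\varphi_x^\varepsilon=T^{-1}F_\varepsilon(x,\cdot)$. So the function $\varphi^\varepsilon$ of Proposition 3 is $\ge0$. Let $\eta_\varepsilon=\eta_{\varphi^\varepsilon}$ on $A_{\Omega_\varepsilon}$. Then
$$\eta_\varepsilon(\langle[x,y]\rangle)=d_\varepsilon(x,y):=\int_0^1F_\varepsilon(x+s(y-x),y-x)\,ds\ \longrightarrow\ d_C(x,y)$$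
locally uniformly, by (1).

**Step 7: take a limit measure.** Each $E_0\in A_C$ strictly separates some $x,y\in\operatorname{int}C$, so it has a neighbourhood contained in $\langle[x,y]\rangle$. Hence each compact subset of $A_C$ is covered by finitely many sets $\langle[x,y]\rangle$. It lies in $A_{\Omega_\varepsilon}$ for small $\varepsilon$, and $\eta_\varepsilon$ is bounded on it as $\varepsilon\to0$. Let $\eta$ be a vague limit of $\eta_\varepsilon$ on $A_C$ along a sequence. It is nonnegative and locally finite.

**Step 8: no mass escapes to the endpoints.** Let $x\in\operatorname{int}C$ and let $\Delta_r$ be a regular simplex of edge length $r$ centred at $x$. Inequality (4) holds for $\eta_\varepsilon$ and $d_\varepsilon$, since $\eta_\varepsilon$ has a density and hyperplanes through a vertex are $\eta_\varepsilon$-null. Every hyperplane through $x$ is interior to $\langle\Delta_r\rangle$. So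
$$\eta(\langle\{x\}\rangle)\le\eta(\operatorname{int}\langle\Delta_r\rangle)\le\liminf\eta_\varepsilon(\langle\Delta_r\rangle)\le cr ,$$
and $\eta(\langle\{x\}\rangle)=0$. The boundary of the compact set $\langle[x,y]\rangle$ lies in $\langle\{x\}\rangle\cup\langle\{y\}\rangle$, because the hyperplanes strictly separating $x$ and $y$ form an open set. So this boundary is $\eta$-null, and $\eta(\langle[x,y]\rangle)=\lim\eta_\varepsilon(\langle[x,y]\rangle)=d_C(x,y)$. Lemma 4 finishes the proof. $\square$

## Polytopes have no positive Crofton measure: proof of Theorem D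

**Step 1: $\mathcal P$ is closed.** Let $C_j\in\mathcal P$, $C_j\to C$ with $C$ a convex body, and $x\in\operatorname{int}C$. By Lemma 1, $F_{C_j}(x,\cdot)\to F_C(x,\cdot)$. For large $j$ these are support functions of zonoids by Theorem C. By Lemma 2 so is the limit, and Theorem C gives $C\in\mathcal P$.

**Step 2: support sets of zonoids are centrally symmetric.** The support function of the support set in direction $w$ is the directional derivative $h'(w;\cdot)$. For $h(v)=\int|\langle u,v\rangle|d\rho$,
$$h'(w;\cdot)=\int_{u\perp w}|\langle u,\cdot\rangle|\,d\rho+\Big\langle\int\operatorname{sgn}\langle u,w\rangle\,u\,d\rho,\ \cdot\Big\rangle .$$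
The first term is even, so it belongs to a centrally symmetric set. The second is a translation.

**Step 3: compute a support set of $K_x-K_x$.** Suppose $C\in\mathcal P$ is a polytope. Let $b$ be a vertex with normal cone $N=\{\ell:\langle\ell,c-b\rangle\le0\ \text{for all }c\in C\}$, which is pointed and $n$-dimensional, and let $r_1,\dots,r_m$ span its extreme rays. Consider the nonempty open set of $x\in\operatorname{int}C$ for which the ray from $b$ through $x$ leaves $C$ in the relative interior of a facet. Put $w=b-x$; it ranges over an open set $W$. Since $x$ is interior, $\langle\ell,w\rangle>0$ for $\ell\in N\setminus0$; in particular $\langle r_i,w\rangle>0$.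

Since $b=x+w\in\partial C$, the support function of $K_x$ at $w$ is $f_C(x,w)=1$. So the support set of $K_x$ in direction $w$ is $\{\ell\in K_x:\langle\ell,w\rangle=1\}$. If $\ell$ is in it, then $\langle\ell,c-x\rangle\le1=\langle\ell,b-x\rangle$ for all $c\in C$, so $\ell\in N$. Conversely, if $\ell\in N$ and $\langle\ell,w\rangle=1$, then $\langle\ell,c-x\rangle=\langle\ell,c-b\rangle+1\le1$. So the support set is
$$G(w)=\{\ell\in N:\langle\ell,w\rangle=1\},$$
an $(n-1)$-polytope with vertices $r_i/\langle r_i,w\rangle$. By the same argument the support set in direction $-w$ is a slice of the normal cone at the exit point. This cone is a single ray, since the exit point is in the relative interior of a facet. So this support set is one point. Hence the support set of $K_x-K_x$ in direction $w$ is a translate of $G(w)$. By Theorem C and Step 2, $G(w)$ is centrally symmetric for every $w\in W$.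

**Step 4: symmetry for an open set of $w$ is impossible.** For each $w\in W$ the central symmetry permutes the vertices of $G(w)$ without fixed points, since a vertex is not the centre. So there is a fixed-point-free involution $\sigma$ of $\{1,\dots,m\}$ such that $\frac{r_i}{\langle r_i,w\rangle}+\frac{r_{\sigma(i)}}{\langle r_{\sigma(i)},w\rangle}$ does not depend on $i$. For each of the finitely many $\sigma$ this is a closed condition in $W$. Finitely many closed sets cover $W$, so one $\sigma$ works on a nonempty open set. Since $m\ge n\ge3$ and $m$ is even, $m\ge4$. Choose $i$ and $j\notin\{i,\sigma(i)\}$. Then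
$$\frac{r_i}{\langle r_i,w\rangle}+\frac{r_{\sigma(i)}}{\langle r_{\sigma(i)},w\rangle}=\frac{r_j}{\langle r_j,w\rangle}+\frac{r_{\sigma(j)}}{\langle r_{\sigma(j)},w\rangle}$$
on an open set, hence as rational functions of $w$. Multiply by $\langle r_i,w\rangle$ and evaluate at a generic $w$ with $\langle r_i,w\rangle=0$. The other three denominators are nonzero there, since $r_1,\dots,r_m$ are pairwise linearly independent ($N$ is pointed). This gives $r_i=0$, a contradiction. So $\mathcal P$ contains no polytope.

**Step 5: nowhere density.** Polytopes are dense in the space of convex bodies and none of them lies in $\mathcal P$. So the closed set $\mathcal P$ has empty interior, that is, it is nowhere dense. $\square$
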